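\title{Left cells with a prescribed descent set in extended affine Weyl groups}

\begin{abstract}
Let $W$ be the extended affine Weyl group of a connected split reductive $p$-adic group with connected center, and let $S$ be its set of simple reflections. For a two-sided cell $\mathbf c$ of $W$ and a nonempty subset $I$ of $S$ we count the left cells in $\mathbf c$ whose right descent set is $I$. It has been conjectured that this number is at most the corresponding number for the lowest two-sided cell $\mathbf c_0$. We prove the inequality when the root system is irreducible, show that it fails for every reducible root system, determine all pairs $(\mathbf c,I)$ for which it fails, and compute the numbers for $\mathbf c_0$. The proof turns a simple module of the asymptotic ring of $\mathbf c$ into a quotient of a principal series module of the affine Hecke algebra and compares the eigenspaces of the simple reflections in the two modules.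
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection{The extended affine Weyl group}\label{ss:group}

Let $\mathcal G$ be a connected split reductive group with connected center over a $p$-adic field. Only its root datum will matter. Let $X$ be the cocharacter lattice of $\mathcal G$ and $\Phi\subset X$ the set of coroots of $\mathcal G$; thus $X$ is the character lattice of a maximal torus of the complex dual group $G$, and $\Phi$ is the root system of $G$. We call the elements of $\Phi$ roots and the elements $\alpha^\vee$ of the dual system $\Phi^\vee$ coroots. We assume $\Phi\ne\emptyset$. Fix positive roots $\Phi^+$ with simple roots $\Delta$, let $W_0$ be the Weyl group and $w_0$ its longest element, and put $\nu=|\Phi^+|$. Let $Q=\mathbb Z\Phi$ be the root lattice and $P=P(\Phi)=\operatorname{Hom}(\mathbb Z\Phi^\vee,\mathbb Z)$ the weight lattice. Since the center of $\mathcal G$ is connected, $X$ contains the fundamental weights: the natural map $X\to P$ is surjective.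

The extended affine Weyl group $W=W_0\ltimes X$ acts on $V=X\otimes\mathbb R$, with $X$ acting by translations. Its subgroup $W'=W_0\ltimes Q$ is generated by the reflections in the hyperplanes $\langle p,\alpha^\vee\rangle=k$ ($\alpha\in\Phi^+$, $k\in\mathbb Z$), and it permutes simply transitively the alcoves, the connected components of the complement of these hyperplanes. Let $S$ be the set of reflections in the walls of the base alcove
\[
\mathfrak A=\{p\in V: 0<\langle p,\alpha^\vee\rangle<1\ \text{ for all }\alpha\in\Phi^+\}.
\]
Then $(W',S)$ is a Coxeter system, and $S_0=\{s_\alpha:\alpha\in\Delta\}\subset S$ generates $W_0$. Another base alcove gives a set of simple reflections conjugate to $S$, so this choice does not affect anything below. Let $\ell(w)$ be the number of hyperplanes separating $\mathfrak A$ from $w\mathfrak A$. On $W'$ this is the Coxeter length; $W=\Omega\ltimes W'$, where $\Omega=\{w:\ell(w)=0\}$ is the stabilizer of $\mathfrak A$, an abelian group; and $\ell(\omega w)=\ell(w)$ for $\omega\in\Omega$. For $x\in X$ dominant and $w\in W_0$, counting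 hyperplanes between $w^{-1}\mathfrak A$ and $x+\mathfrak A$ gives
\begin{equation}\label{eq:length}
\ell(x)=\langle x,2\rho^\vee\rangle,\qquad \ell(wx)=\ell(w)+\ell(x),\qquad\text{where }2\rho^\vee=\sum_{\alpha\in\Phi^+}\alpha^\vee .
\end{equation}
The right and left descent sets of $w\in W$ are $\mathcal R(w)=\{s\in S:\ell(ws)<\ell(w)\}$ and $\mathcal L(w)=\mathcal R(w^{-1})$. One has $\mathcal R(w)=\emptyset$ exactly for $w\in\Omega$. For $J\subseteq S$ let $W_J$ be the subgroup generated by $J$, and $w_J$ its longest element when $W_J$ is finite. The group $W_{\mathcal R(w)}$ is always finite.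

\subsection{Cells}\label{ss:cells}

Let $A=\mathbb Z[v,v^{-1}]$ and $q=v^2$. The Hecke algebra $H$ is the free $A$-module on $\{T_w\}_{w\in W}$ with $T_xT_y=T_{xy}$ if $\ell(xy)=\ell(x)+\ell(y)$ and $(T_s-q)(T_s+1)=0$ for $s\in S$. The $T_w$ with $w\in W'$ span the Hecke algebra $H'$ of $W'$. Put $\tilde T_w=v^{-\ell(w)}T_w$, and extend the Bruhat order to $W$ by declaring $\omega y\le\omega w$ when $y\le w$ in $W'$. The Kazhdan--Lusztig element $c_w$ is the unique element
\[
c_w=\sum_{y\le w}p_{y,w}\tilde T_y,\qquad p_{w,w}=1,\quad p_{y,w}\in v^{-1}\mathbb Z[v^{-1}]\ \ (y<w),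
\]
fixed by the ring involution $v\mapsto v^{-1}$, $T_w\mapsto T_{w^{-1}}^{-1}$. For example $c_s=\tilde T_s+v^{-1}$, and $c_{\omega w}=T_\omega c_w$, $c_{w\omega}=c_wT_\omega$ for $\omega\in\Omega$. In the notation of Kazhdan and Lusztig $c_w=C'_w=\pm j(C_w)$ for a semilinear ring involution $j$ of $H$, so the bases $\{C_w\}$ and $\{c_w\}$ give the same preorders in the definition that follows.

Say that $c_x$ \emph{occurs} in $h\in H$ if its coefficient in the expansion of $h$ in the basis $\{c_u\}$ is nonzero. Write $x\le_Lw$ (respectively $x\le_Rw$, $x\le_{LR}w$) if $c_x$ occurs in $hc_w$ (respectively $c_wh'$, $hc_wh'$) for some $h,h'\in H$. Expanding $h$ and $h'$, we may take them to be basis elements $c_u$, $c_{u'}$. The structure constants in $c_xc_y=\sum_zh_{x,y,z}c_z$ lie in $\mathbb N[v,v^{-1}]$ \cite{Cells,Unequal}, so no cancellation occurs in iterated products and the three relations are transitive. Their equivalence classes are the left, right and two-sided cells; we write $\sim_L$ and $\sim_R$ for the first two equivalences. The anti-automorphism $T_w\mapsto T_{w^{-1}}$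 sends $c_w$ to $c_{w^{-1}}$ and exchanges $\le_L$ with $\le_R$.

The basic multiplication rule is, for $s\in S$,
\begin{equation}\label{eq:mult}
c_sc_w=
\begin{cases}
(v+v^{-1})\,c_w & \text{if } s\in\mathcal L(w),\\[2pt]
c_{sw}+\sum_{z<w,\ s\in\mathcal L(z)}\mu(z,w)\,c_z & \text{if } s\notin\mathcal L(w),
\end{cases}
\qquad\mu(z,w)\in\mathbb Z,
\end{equation}
together with its mirror image for $c_wc_s$. It implies
\begin{equation}\label{eq:descent}
x\le_Lw\ \Longrightarrow\ \mathcal R(x)\supseteq\mathcal R(w).
\end{equation}
Indeed, if $s\in\mathcal R(w)$, then $(v+v^{-1})hc_w=(hc_w)c_s$, and by the mirror image of \eqref{eq:mult} only elements $c_z$ with $s\in\mathcal R(z)$ occur in $Hc_s$. So a left cell $\Gamma$ has a well-defined descent set $\mathcal R(\Gamma)$, as observed by Kazhdan and Lusztig. It also follows that $\Omega$ is a single left cell and a single two-sided cell.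

Lusztig's function $a:W\to\mathbb N$ assigns to $z$ the largest degree in $v$ of $h_{x,y,z}$ over all $x,y\in W$. It vanishes on $\Omega$: if $c_\omega$ occurs in $c_xc_y$, then $y\in\Omega$ by \eqref{eq:descent} and $c_xc_y=c_{xy}$. We use the following known results of Lusztig and others. The function $a$ is constant on two-sided cells, and $a(w)\le a(w_0)=\nu$ for all $w$. The set $\mathbf c_0=\{w:a(w)=\nu\}$ is a two-sided cell, the lowest one for $\le_{LR}$, and it contains exactly $|W_0|$ left cells.

\subsection{The conjectured inequality}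

For a two-sided cell $\mathbf c$ and $I\subseteq S$ let $n(\mathbf c,I)$ be the number of left cells $\Gamma\subseteq\mathbf c$ with $\mathcal R(\Gamma)=I$. The descent set is the invariant of a left cell that can be read off from any one of its elements without knowing a Kazhdan--Lusztig polynomial, so the numbers $n(\mathbf c,I)$ are the first refinement of the number of left cells in $\mathbf c$. It is conjectured in \cite{RAHA} that
\begin{equation}\label{eq:conj}
n(\mathbf c,I)\le n(\mathbf c_0,I)\qquad\text{for every two-sided cell $\mathbf c$ and every nonempty $I\subseteq S$.}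
\end{equation}
Summed over $I$, this would say that no two-sided cell has more than $|W_0|$ left cells. For large $I$ there is an easy reason to believe it: if $\mathcal R(w)\supseteq I$, then $a(w)\ge\ell(w_I)$ (Theorem~\ref{thm:values}(c)), so a descent set such as $S_0$ occurs only in $\mathbf c_0$. For small $I$ no such reason is visible. The empty set has to be excluded, because $n(\Omega,\emptyset)=1$ while $n(\mathbf c_0,\emptyset)=0$.

\begin{example}\label{ex:pgl2}
Let $\mathcal G=PGL_2$. Then $\Phi=\{\pm\alpha\}$, $X=P=\mathbb Z\varpi$ with $\alpha=2\varpi$, $S=\{s_0,s_1\}$ and $\nu=1$. If $s\in\mathcal R(w)$, then $c_wc_s=(v+v^{-1})c_w$ gives $a(w)\ge1$. So $\mathbf c_0=W\setminus\Omega$, its two left cells have descent sets $\{s_0\}$ and $\{s_1\}$, and \eqref{eq:conj} holds. Now let $\mathcal G=PGL_2\times PGL_2$, with $S=\{s_0,s_1,s_0',s_1'\}$. Cells of a product are products of cells (Lemma~\ref{lem:product}). The four left cells of the lowest cell have descent sets $\{s_i,s_j'\}$, while the cell $(W\setminus\Omega)\times\Omega$ has left cells with descent sets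 $\{s_0\}$ and $\{s_1\}$. So \eqref{eq:conj} fails for $I=\{s_0\}$: the excluded pair $(\Omega,\emptyset)$ reappears in the second factor.
\end{example}

\subsection{Results}

Let $\Phi=\Phi_1\sqcup\dots\sqcup\Phi_m$ be the decomposition into irreducible components, $S=S_1\sqcup\dots\sqcup S_m$ the corresponding decomposition of $S$, and $\nu_i=|\Phi_i^+|$.

\begin{theorem}\label{thm:counter}
Let $m\ge2$, let $s\in S$, and let $\mathbf c$ be the two-sided cell of $s$. Then $n(\mathbf c,\{s\})\ge1$ and $n(\mathbf c_0,\{s\})=0$. So \eqref{eq:conj} fails for every reducible $\Phi$.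
\end{theorem}

\begin{theorem}\label{thm:main}
If $\Phi$ is irreducible, then $n(\mathbf c,I)\le n(\mathbf c_0,I)$ for every two-sided cell $\mathbf c$ and every nonempty $I\subseteq S$.
\end{theorem}

For irreducible $\Phi$ the wall of $\mathfrak A$ fixed by $s\in S$ is the zero set of an affine function positive on $\mathfrak A$: the function $\alpha^\vee$ if $s=s_\alpha\in S_0$, and $1-\tilde\alpha^\vee$ for the remaining element of $S$, where $\tilde\alpha^\vee$ is the highest coroot. Let $\bar\alpha_s\in\Phi^\vee$ be its gradient, so $\bar\alpha_s=\alpha^\vee$ or $\bar\alpha_s=-\tilde\alpha^\vee$. For $\gamma\in\Phi^\vee$ we write $\gamma<0$ if $\gamma$ is a negative coroot. The asymptotic ring $\mathcal J_{\mathbf c}$, with basis $\{t_x\}_{x\in\mathbf c}$, and the set $\mathcal D$ of distinguished involutions are recalled in Section~\ref{ss:J}.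

\begin{theorem}\label{thm:values}
Let $\Phi$ be irreducible and $\emptyset\ne I\subsetneq S$.
\begin{itemize}
\item[(a)] One has
\[
n(\mathbf c_0,I)=f_I:=\sum_{I\subseteq J\subsetneq S}(-1)^{|J\setminus I|}\frac{|W_0|}{|W_J|}=\#\bigl\{u\in W_0:\{s\in S:u\bar\alpha_s<0\}=I\bigr\},
\]
and $f_I\ge1$.
\item[(b)] Let $X=P$ (by Lemma~\ref{lem:reduce} it suffices to consider this case). If $\mathbf c\ne\Omega$ and $E$ is any simple module of $\mathcal J_{\mathbf c}\otimes\mathbb C$, then
\[
\sum_{d\in\mathcal D\cap\mathbf c,\ \mathcal R(d)=I}\dim t_dE\le f_I .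
\]
\item[(c)] If $a(\mathbf c)<\ell(w_I)$, then $n(\mathbf c,I)=0$. If $\mathbf c\ne\mathbf c_0,\Omega$, then $\mathbf c$ has at most
\[
|W_0|-\#\{s\in S:|W_{S\setminus\{s\}}|=|W_0|\}<|W_0|
\]
left cells. In particular, equality in Theorem~\ref{thm:main} for all nonempty $I$ forces $\mathbf c=\mathbf c_0$.
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:class}
For general $\Phi$, the two-sided cells $\mathbf c$ of $W$ correspond to tuples $(\mathbf c_1,\dots,\mathbf c_m)$ of two-sided cells of the groups $W_i=W_{0,i}\ltimes P(\Phi_i)$, and $n(\mathbf c,I)=\prod_in(\mathbf c_i,I_i)$ with $I_i=I\cap S_i$. For $I\ne\emptyset$ the inequality $n(\mathbf c,I)\le n(\mathbf c_0,I)$ fails if and only if some $I_i$ is empty, $\mathbf c_i=\Omega_i$ for all $i$ with $I_i=\emptyset$, and $n(\mathbf c_i,I_i)\ne0$ for the other $i$. In particular it holds whenever $I$ meets every $S_i$.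
\end{theorem}

The proof of Theorem~\ref{thm:main} compares both sides with $f_I$. A simple $\mathcal J_{\mathbf c}\otimes\mathbb C$-module $E$ splits into blocks $t_dE$, one for each left cell of $\mathbf c$, and $E$ can be chosen with no block zero (Section~\ref{sec:modules}). Through Lusztig's homomorphism $H\to\mathcal J_{\mathbf c}\otimes A$ it becomes an irreducible $H$-module in which the $q$-eigenspaces of the $T_s$ detect the descent sets of the blocks. This module is a quotient of a principal series module $M(\chi)$, of dimension $|W_0|$, where the same eigenspaces can be counted and give $f_I$, provided that $M(\chi)$ does not share its central character with the trivial module (Sections~\ref{sec:weights} and~\ref{sec:complex}). For $\mathbf c_0$ there is no room for loss, since $\mathbf c_0$ has $|W_0|=\sum_If_I$ left cells. Section~\ref{sec:small} carries this out in ranks one and two.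

\section{Reduction to irreducible root systems}\label{sec:reduction}

The hypothesis on the center is used here: it lets us replace $X$ by $P$, after which $W$ is a direct product over the components of $\Phi$.

\begin{lemma}\label{lem:reduce}
Let $w\mapsto\bar w$ be the natural map $W\to\bar W=W_0\ltimes P$. The left, right and two-sided cells of $W$ are the preimages of those of $\bar W$, and $a(w)=a(\bar w)$, $\mathcal R(w)=\mathcal R(\bar w)$.
\end{lemma}

\begin{proof}
The map is surjective with kernel $X_0=\{x\in X:\langle x,\alpha^\vee\rangle=0\text{ for all }\alpha\}=X^{W_0}$, a central subgroup of $W$ contained in $\Omega$. It preserves lengths, and it is injective on each coset $\omega W'$ because $X_0\cap W'=X_0\cap Q=0$. It identifies $W'$ with $\bar W'$, so the ring homomorphism $T_w\mapsto T_{\bar w}$ sends $c_w$ to $c_{\bar w}$. A product $\pi=c_uc_wc_{u'}$ lies in a single $T_\omega H'$, on which this homomorphism sends the basis $\{c_x\}_{x\in\omega W'}$ bijectively to a part of the basis of $H(\bar W)$. So the coefficients of $\pi$ are those of $\bar\pi=c_{\bar u}c_{\bar w}c_{\bar u'}$,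 and $x\le_{LR}w$ implies $\bar x\le_{LR}\bar w$. Conversely, if $c_{\bar x}$ occurs in $\bar\pi$, then $c_{zx}=T_zc_x$ occurs in $\pi$ with the same coefficient for some $z\in X_0$, and multiplying by $T_z^{-1}$ shows that $c_x$ occurs in $c_{z^{-1}u}c_wc_{u'}$ with that coefficient. For $\le_L$ take $u'=e$ throughout. For $\le_R$ take $u=e$ and use that $T_z$ is central to absorb $T_z^{-1}$ into $c_{u'}$. The case $u'=e$ also shows that the nonzero polynomials $h_{u,w,x}$ for fixed $x$ are the nonzero polynomials $h_{\bar u,\bar w,\bar x}$, which gives $a(x)=a(\bar x)$.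
\end{proof}

\begin{lemma}\label{lem:product}
Let $X=P$, so that $W=\prod_iW_i$ and $\Omega=\prod_i\Omega_i$. Then the cells of each kind are the products of cells of the $W_i$, one has $a(w)=\sum_ia(w_i)$ and $\mathcal R(w)=\bigsqcup_i\mathcal R(w_i)$, the lowest cell is $\mathbf c_0=\prod_i\mathbf c_{0,i}$, and $n(\mathbf c,I)=\prod_in(\mathbf c_i,I_i)$.
\end{lemma}

\begin{proof}
We have $H=\bigotimes_iH(W_i)$, and $\bigotimes_ic_{w_i}$ has the two properties that characterize $c_w$. Hence $h_{x,y,z}=\prod_ih_{x_i,y_i,z_i}$, and the coefficients of triple products factor in the same way. This gives the statements on preorders, cells and $a$. Since $a(w_i)\le\nu_i$ and $\sum_i\nu_i=\nu$, we have $a(w)=\nu$ exactly when every $w_i$ lies in $\mathbf c_{0,i}$.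
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
We may take $X=P$. The left cell of $s$ lies in $\mathbf c$ and has descent set $\{s\}$. Let $s\in S_j$ and let $w$ satisfy $\mathcal R(w)=\{s\}$. For $i\ne j$ we have $\mathcal R(w_i)=\emptyset$, so $w_i\in\Omega_i$ and $a(w_i)=0$. Therefore $a(w)=a(w_j)\le\nu_j<\nu$ and $w\notin\mathbf c_0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class} from Theorem~\ref{thm:main}]
The first sentence is Lemmas~\ref{lem:reduce} and~\ref{lem:product}. If all $I_i$ are nonempty, multiply the inequalities of Theorem~\ref{thm:main} for the factors. Suppose some $I_i$ is empty. We have $n(\mathbf c_i,\emptyset)\ne0$ exactly when $\mathbf c_i=\Omega_i$, and $\mathbf c_{0,i}\ne\Omega_i$ because $\nu_i>0$. So $n(\mathbf c_0,I)=0$, and the inequality fails exactly when all factors $n(\mathbf c_i,I_i)$ are nonzero.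
\end{proof}

\emph{From now on $\Phi$ is irreducible and $X=P$.} Then $\mathfrak A$ is a simplex, $W_J$ is finite for every $J\subsetneq S$, and $W_S=W'$ is infinite, so $\mathcal R(w)\ne S$ for all $w$. If $I=S$, both sides of \eqref{eq:conj} vanish; if $\mathbf c=\Omega$ and $I\neq\emptyset$, the left side vanishes. It remains to treat $\mathbf c\ne\Omega$ and $\emptyset\ne I\subsetneq S$; then $\emptyset\ne\mathcal R(w)\subsetneq S$ for all $w\in\mathbf c$.

\section{Counting Weyl chambers}\label{sec:chambers}

For $u\in W_0$ put $I(u)=\{s\in S:u\bar\alpha_s<0\}$. A coroot is negative exactly when it is negative on the dominant chamber $C^+\subset V$, so $I(u)$ is the set of $s$ with $\bar\alpha_s<0$ on the chamber $u^{-1}C^+$. The last expression in Theorem~\ref{thm:values}(a) therefore counts Weyl chambers by the signs of the functions $\bar\alpha_s$; see Figure~\ref{fig:B2}.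

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw[thick] (-2,0)--(2,0) node[right] {$\bar\alpha_2=0$};
\draw[thick] (-1.5,-1.5)--(1.5,1.5) node[above right] {$\bar\alpha_1=0$};
\draw[thick] (1.5,-1.5)--(-1.5,1.5) node[above left] {$\bar\alpha_0=0$};
\draw[dashed] (0,-2)--(0,2);
\node at (22.5:1.4) {$0$};
\node at (67.5:1.4) {$01$};
\node at (112.5:1.4) {$01$};
\node at (157.5:1.4) {$1$};
\node at (202.5:1.4) {$12$};
\node at (247.5:1.4) {$2$};
\node at (292.5:1.4) {$2$};
\node at (337.5:1.4) {$02$};
\end{tikzpicture}
\caption{The eight Weyl chambers for the coroot system $\{\pm x,\pm y,\pm x\pm y\}$ on the plane with coordinates $x,y$, with $\bar\alpha_0=-(x+y)$, $\bar\alpha_1=x-y$, $\bar\alpha_2=y$. Each chamber is labeled by the indices $i$ with $\bar\alpha_i<0$ on it. The number $f_I$ of chambers with label $I$ is $2$ for the labels $01$ and $2$, and $1$ for the other four labels.}\label{fig:B2}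
\end{figure}

\begin{proposition}\label{prop:chambers}
\begin{itemize}
\item[(a)] For $J\subsetneq S$ the map $W_J\to W_0$ is injective, its image $\bar W_J$ is the Weyl group of a root subsystem $\Psi_J\subseteq\Phi^\vee$ with simple roots $\bar\alpha_s$ ($s\in J$), and $\#\{u:I(u)\supseteq J\}=|W_0|/|W_J|$.
\item[(b)] For $\emptyset\ne I\subsetneq S$ one has $f_I=\#\{u\in W_0:I(u)=I\}\ge1$, and $\sum_{\emptyset\ne I\subsetneq S}f_I=|W_0|$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) The kernel $W_J\cap X$ is finite and torsion-free, hence trivial. Choose a point $p$ in the closure of the simplex $\mathfrak A$ that lies on the walls indexed by $J$ and on no other wall. The group generated by the reflections in all hyperplanes through $p$ is $W_J$; the gradients of these hyperplanes form the root system $\Psi_J=\{\gamma\in\Phi^\vee:\langle p,\gamma\rangle\in\mathbb Z\}$; and the chamber at $p$ that contains $\mathfrak A$ is cut out by the positivity of the affine functions attached to $s\in J$. So $\{\bar\alpha_s\}_{s\in J}$ is a base of $\Psi_J$, with positive system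 $\Psi_J^+$ say. Fix $u\in W_0$. The set $\{\gamma\in\Psi_J:u\gamma<0\}$ is a positive system of $\Psi_J$, and for $y\in\bar W_J$ the condition $I(uy)\supseteq J$ says that $y\Psi_J^+$ equals this positive system. Since $\bar W_J$ permutes the positive systems simply transitively, each coset $u\bar W_J$ contains exactly one element with $I(\cdot)\supseteq J$.

(b) Writing the highest coroot in terms of simple coroots gives a relation $\sum_{s\in S}n_s\bar\alpha_s=0$ with all $n_s>0$, and up to a scalar it is the only linear relation among the $\bar\alpha_s$. So the $\bar\alpha_s$ cannot all have the same sign on a chamber: $\emptyset\ne I(u)\ne S$. By inclusion--exclusion over $I\subseteq J\subseteq S$, where the term $J=S$ is zero, (a) gives $\#\{u:I(u)=I\}=f_I$, and these numbers add up to $|W_0|$. Finally, for $\emptyset\ne I\subsetneq S$ choose real numbers $g_s$, negative for $s\in I$ and positive for $s\notin I$, with $\sum n_sg_s=0$. There is $p\in V$ with $\langle p,\bar\alpha_s\rangle=g_s$ for all $s$. The sign conditions are open, so they hold at a point of some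 Weyl chamber $u^{-1}C^+$, and $I(u)=I$.
\end{proof}

\section{The asymptotic ring and the principal series}\label{sec:tools}

\subsection{The asymptotic ring}\label{ss:J}

Let $\gamma_{x,y,z^{-1}}\in\mathbb N$ be the coefficient of $v^{a(z)}$ in $h_{x,y,z}$. For $z\in W'$ let $-\delta(z)$ be the degree of $p_{e,z}$ in $v$. Then $a(z)\le\delta(z)$, and the distinguished involutions are the elements of $\mathcal D=\{z\in W':a(z)=\delta(z)\}$. The following facts are in \cite{Cells} and \cite{Unequal} (properties P1--P15, valid for affine Weyl groups with equal parameters).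
\begin{itemize}
\item[(F1)] There are finitely many left cells. Each contains exactly one element of $\mathcal D$, and $d=d^{-1}$ for $d\in\mathcal D$.
\item[(F2)] The free abelian group $\mathcal J=\bigoplus_x\mathbb Zt_x$ with $t_xt_y=\sum_z\gamma_{x,y,z^{-1}}t_z$ is an associative ring with unit $\sum_{d\in\mathcal D}t_d$. It is the direct sum of the ideals $\mathcal J_{\mathbf c}=\bigoplus_{x\in\mathbf c}\mathbb Zt_x$. For $d\in\mathcal D$, the product $t_xt_d$ is $t_x$ if $x\sim_Ld$ and $0$ otherwise; $t_dt_x$ is $t_x$ if $x^{-1}\sim_Ld$ and $0$ otherwise. The map $t_x\mapsto t_{x^{-1}}$ is an anti-automorphism. The coefficient of $t_d$ in $t_{x^{-1}}t_y$ is $1$ if $x=y\sim_Ld$ and $0$ otherwise.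
\item[(F3)] If $x\le_Ly$, then $a(x)\ge a(y)$, and if moreover $a(x)=a(y)$, then $x\sim_Ly$. The same holds for $\le_R$.
\item[(F4)] The $A$-linear map $\varphi_{\mathbf c}:H\to\mathcal J_{\mathbf c}\otimes A$, $\varphi_{\mathbf c}(c_w)=\sum_{d\in\mathcal D\cap\mathbf c,\ z\in\mathbf c}h_{w,d,z}t_z$, is a unital ring homomorphism.
\end{itemize}
These statements pass from $W'$ to $W=\Omega\ltimes W'$ as follows. For $u,w\in W'$ and $\eta,\omega\in\Omega$,
\[
c_{\eta u}\,c_{\omega w}=T_{\eta\omega}\,c_{\omega^{-1}u\omega}\,c_w .
\]
So $h_{\eta u,\omega w,\eta\omega z}=h_{\omega^{-1}u\omega,w,z}$ for $z\in W'$, and these are all the nonzero structure constants. Hence $a(\omega z)=a(z)$; the relation $\omega x\le_L\omega'w$ holds in $W$ exactly when $x\le_Lw$ in $W'$; and the left cells of $W$ are the sets $\Omega\Gamma'$ with $\Gamma'$ a left cell of $W'$. This gives (F1) and (F3), the case of $\le_R$ by inversion. Conjugation by $\omega$ permutes $S$, so it preserves $\mathcal D$ and is an automorphism of the ring $\mathcal J'$ of $W'$. The formula above for the $h$ holds for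 the $\gamma$ as well, and shows that $\pi_\omega=\sum_{d\in\mathcal D}t_{\omega d}$ satisfies
\begin{equation}\label{eq:pi}
\pi_\omega t_z=t_{\omega z},\qquad t_z\pi_\omega=t_{z\omega},\qquad\pi_\omega\pi_\eta=\pi_{\omega\eta}\qquad(z\in W).
\end{equation}
Thus $\mathcal J$ is built from $\mathcal J'$ and the $\pi_\omega$ as $H$ is built from $H'$ and the $T_\omega$, which gives (F2), and $\sum_{\mathbf c}\varphi_{\mathbf c}$ is the extension of the homomorphism for $W'$ by $T_\omega\mapsto\pi_\omega$, which gives (F4).

By (F1) and (F2) the $t_d$ with $d\in\mathcal D\cap\mathbf c$ are orthogonal idempotents, one for each left cell in $\mathbf c$, and their sum is the unit of $\mathcal J_{\mathbf c}$. In particular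
\begin{equation}\label{eq:count}
n(\mathbf c,I)=\#\{d\in\mathcal D\cap\mathbf c:\mathcal R(d)=I\},\qquad\mathcal L(d)=\mathcal R(d)\quad(d\in\mathcal D).
\end{equation}
In (F4) only pairs with $z\sim_Ld$ contribute, by (F3). Hence
\begin{equation}\label{eq:phid}
\varphi_{\mathbf c}(c_w)\,t_d=\sum_{z\in\mathbf c}h_{w,d,z}\,t_z\qquad(d\in\mathcal D\cap\mathbf c).
\end{equation}
Let $a=a(\mathbf c)$. All coefficients in (F4) have degree at most $a$, and for $x\in\mathbf c$ the coefficient of $v^a$ in $\varphi_{\mathbf c}(c_x)$ is $\sum_{d\in\mathcal D\cap\mathbf c}t_xt_d=t_x$. So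
\begin{equation}\label{eq:leading}
v^{-a}\varphi_{\mathbf c}(c_x)\in t_x+v^{-1}\mathcal J_{\mathbf c}[v^{-1}]\qquad(x\in\mathbf c).
\end{equation}
This is the precise sense in which $\mathcal J_{\mathbf c}$ is a limit of $H$ as $v\to\infty$.

\subsection{The Bernstein presentation}

By \cite{Graded}, whose length convention is \eqref{eq:length}, there are invertible elements $\theta_x\in H$ ($x\in X$) with $\theta_x\theta_y=\theta_{x+y}$ and $\theta_x=\tilde T_x$ for $x$ dominant. They are a basis of a commutative subalgebra $\Theta\cong A[X]$. The algebra $H$ is a free right $\Theta$-module with basis $\{T_u\}_{u\in W_0}$, the invariants $\Theta^{W_0}$ are central in $H$, and for $s=s_\alpha$ with $\alpha\in\Delta$,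
\begin{equation}\label{eq:bernstein}
\theta_xT_s-T_s\theta_{s(x)}=(q-1)\,\frac{\theta_x-\theta_{s(x)}}{1-\theta_{-\alpha}} ,
\end{equation}
where the quotient lies in $\Theta$ because $x-s(x)\in\mathbb Z\alpha$. For $x\in Q$ we have $\theta_x\in H'$, since $x$ is a difference of two dominant elements of $Q$.

We keep $v$ as an indeterminate in order to use degrees, and we need eigenvalues. So let $\mathbb K$ be the algebraic closure of $\mathbb C(v)$ in the field of Puiseux series in $v^{-1}$, and let $\deg:\mathbb K\to\mathbb Q\cup\{-\infty\}$ be the leading exponent; it extends the degree in $v$ and satisfies $\deg(fg)=\deg f+\deg g$ and $\deg(f+g)\le\max(\deg f,\deg g)$. A subscript $\mathbb K$ denotes extension of scalars. For a character $\chi:X\to\mathbb K^\times$ the \emph{principal series module} is $M(\chi)=H_{\mathbb K}\otimes_{\Theta_{\mathbb K}}\mathbb K_\chi$, of dimension $|W_0|$. A \emph{weight} of an $H_{\mathbb K}$-module is a character $\chi$ for which there is a nonzero vector $\xi$ with $\theta_x\xi=\chi(x)\xi$ for all $x\in X$. The \emph{trivial module}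 $\mathrm{triv}$ of $H'_{\mathbb K}$ is $\mathbb K$ with $T_w$ acting by $q^{\ell(w)}$. For $w\in W_0$ define
\[
\chi_w:Q\to\mathbb K^\times,\qquad\chi_w(x)=v^{\langle x,\,w(2\rho^\vee)\rangle}.
\]
By \eqref{eq:length}, $\theta_x$ acts on $\mathrm{triv}$ by $\chi_e(x)$ for $x\in Q$, and $\{\chi_w\}$ is the $W_0$-orbit of $\chi_e$.

\subsection{Descent subspaces}\label{ss:descent}

For $J\subsetneq S$ put
\[
e_J=\Bigl(\sum_{w\in W_J}q^{\ell(w)}\Bigr)^{-1}\sum_{w\in W_J}T_w\in H'_{\mathbb K}.
\]
Pairing $w$ with $sw$, or with $ws$, gives $T_se_J=e_JT_s=qe_J$ for $s\in J$. So $e_J$ is an idempotent, and $e_Je_{J'}=e_{J'}$ for $J\subseteq J'$. For an $H'_{\mathbb K}$-module $M$ let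
\[
M_J=e_JM=\{\xi\in M:T_s\xi=q\xi\ \text{ for all }s\in J\},\qquad F_I(M)=M_I\Big/\sum_{I\subsetneq J\subsetneq S}M_J .
\]
The subspace $M_J$ is the linear counterpart of the condition $\mathcal R\supseteq J$, and the quotient $F_I(M)$ that of $\mathcal R=I$. If $M\to N$ is surjective, then $e_JM\to e_JN$ is surjective for each $J$, and so
\begin{equation}\label{eq:onto}
M\twoheadrightarrow N\quad\Longrightarrow\quad F_I(M)\twoheadrightarrow F_I(N).
\end{equation}

\begin{lemma}\label{lem:rank}
For every character $\chi$ and every $J\subsetneq S$, $\dim M(\chi)_J=|W_0|/|W_J|$.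
\end{lemma}

\begin{proof}
Let $A_J=A[\kappa_J^{-1}]$ with $\kappa_J=\sum_{w\in W_J}q^{\ell(w)}$. Left multiplication by $e_J$ on the free right $\Theta$-module $H$ is given, in the basis $\{T_u\}_{u\in W_0}$, by a matrix over $A_J[X]$. Let $\sigma\in A_J[X]$ be its trace. The value of $\sigma$ at $\chi$ is the trace of the idempotent $e_J$ on $M(\chi)$, that is $\dim M(\chi)_J\in\{0,1,\dots,|W_0|\}$. So $\prod_{i=0}^{|W_0|}(\sigma-i)$ vanishes at every point of the torus $\operatorname{Hom}(X,\mathbb K^\times)$ and is zero in the domain $\mathbb K[X]$. Hence $\sigma$ is an integer, and we may compute it by applying the ring homomorphism $A_J[X]\to\mathbb Q$, $v\mapsto1$, $\theta_x\mapsto1$, which is defined because $\kappa_J\mapsto|W_J|\ne0$. At $v=1$ the algebra $H$ becomes the group ring of $W$ and $\theta_x$ becomes $x$. The matrix becomes that of the averaging operator over $W_J$ on $\mathbb Q[W]\otimes_{\mathbb Q[X]}\mathbb Q=\mathbb Q[W_0]$, where $W$ acts by left multiplication through $W\to W_0$. Since $W_J$ injects into $W_0$, it acts freely, and the trace is the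 number $|W_0|/|W_J|$ of orbits.
\end{proof}

\section{The argument in ranks one and two}\label{sec:small}

\subsection{Rank one: the module and its weights}\label{ss:rank1}

Return to $\mathcal G=PGL_2$ and use the coordinate $p\mapsto\langle p,\alpha^\vee\rangle$ on $V$, so that $\mathfrak A=(0,1)$. Let $s=s_1:p\mapsto-p$ and $\omega:p\mapsto1-p$. Then $\Omega=\{e,\omega\}$, $s_0=\omega s\omega$, the translation $\varpi$ equals $\omega s$, and every element of $W$ is a unique alternating word in $s$ and $\omega$, whose length is the number of letters $s$. Let $\mathbf c=\mathbf c_0=W\setminus\Omega$, with $a=1$. From $c_sc_s=(v+v^{-1})c_s$ we get $t_st_s=t_s$, so the last sentence of (F2) gives $s\in\mathcal D$; conjugating by $\omega$, $\mathcal D\cap\mathbf c=\{s,s_0\}$.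

Let $\mathcal B=\mathcal J_{\mathbf c}\otimes\mathbb C$ and let $E=t_sE\oplus t_{s_0}E$ be a simple $\mathcal B$-module. By \eqref{eq:pi}, $\pi_\omega$ exchanges the two blocks, so both are nonzero. The algebra $t_s\mathcal Bt_s$ has as basis the $t_x$ with $\mathcal L(x)=\mathcal R(x)=\{s\}$, that is $x=s,\ s\omega s,\ s\omega s\omega s,\dots$. These words are palindromes, so the anti-automorphism $t_x\mapsto t_{x^{-1}}$ is the identity on $t_s\mathcal Bt_s$, which is therefore commutative. It acts irreducibly on $t_sE$, because $t_s\mathcal Bt_s\,\xi=t_s\mathcal B\xi=t_sE$ for $0\ne\xi\in t_sE$. By Schur's lemma for algebras of countable dimension, $t_sE$ is a line $\mathbb C\xi_1$, and $t_{s\omega s}\xi_1=\zeta\xi_1$ with $\zeta\in\mathbb C$. Put $\xi_0=\pi_\omega\xi_1$. By \eqref{eq:phid} and $c_sc_{s_0}=c_{ss_0}$,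
\[
c_s\xi_1=(v+v^{-1})\xi_1,\qquad c_s\xi_0=t_{ss_0}\pi_\omega\xi_1=t_{s\omega s}\xi_1=\zeta\xi_1,\qquad T_\omega\xi_0=\xi_1,\quad T_\omega\xi_1=\xi_0 .
\]
Two things are visible. First, the $q$-eigenspace of $T_s=vc_s-1$ on $\mathbb K\otimes E$ is the block $\mathbb K\xi_1$ with descent set $\{s\}$, and that of $T_{s_0}=T_\omega T_sT_\omega$ is the block $\mathbb K\xi_0$. Second, $\theta_\varpi=T_\omega(c_s-v^{-1})$ sends $\xi_1$ to $v\xi_0$ and $\xi_0$ to $\zeta\xi_0-v^{-1}\xi_1$. It has trace $\zeta$ and determinant $1$, so its eigenvalues are complex numbers. A weight $\chi$ thus has $\chi(\alpha)=\chi(\varpi)^2\in\mathbb C^\times$, whereas $\chi_e(\alpha)=q$ and $\chi_s(\alpha)=q^{-1}$: the degree in $v$ keeps the weights away from the orbit of the trivial module.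

For $\mathbf c=\Omega$ this is false. There $\varphi_\Omega(c_s)=\varphi_\Omega(c_{s_0})=0$, so $\tilde T_s$ and $\tilde T_{s_0}$ act by $-v^{-1}$, and $\theta_\alpha=\tilde T_\alpha$, with $\ell(\alpha)=2$, acts by $q^{-1}=\chi_s(\alpha)$.

\subsection{Rank two: counting in the principal series}\label{ss:rank2}

Let $\mathcal G=PGL_3$, $S=\{s_0,s_1,s_2\}$. Any two simple reflections generate a group of order $6=|W_0|$. So $f_I=6/6=1$ for $|I|=2$ and $f_I=3-1-1=1$ for $|I|=1$. Take $I=\{s_1\}$ and $M=M(\chi)$. By Lemma~\ref{lem:rank}, $M_{\{s_1\}}$ has dimension $3$ and contains the two lines $M_{\{s_0,s_1\}}$ and $M_{\{s_1,s_2\}}$, and $F_I(M)$ is the quotient by their sum. If the lines are distinct, $\dim F_I(M)=1=f_I$. If they coincided, we would only get $\dim F_I(M)=2$. A common vector of the two lines satisfies $T_s\xi=q\xi$ for all $s\in S$, so it spans a copy of $\mathrm{triv}$ in $M$. The central subalgebra $\mathbb K[Q]^{W_0}$ acts on $M$ through $\chi|_Q$ and on $\mathrm{triv}$ through $\chi_e$, so this can happen only if $\chi|_Q$ lies in the orbit $\{\chi_w\}$.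

Suppose now that, as in rank one, a cell $\mathbf c\ne\Omega$ gives an irreducible module $N$ with a nonzero block for each left cell, whose subspaces $N_J$ are the sums of the blocks with descent set containing $J$, and whose weights avoid the orbit $\{\chi_w\}$. Then $N$ is a quotient of $M(\chi)$ for a weight $\chi$, and $n(\mathbf c,\{s_1\})\le\dim F_I(N)\le\dim F_I(M(\chi))=1$. The same bound holds for all six sets $I$, and since $\mathbf c_0$ has six left cells, it attains all six bounds. In higher rank the sum $\sum_JM_J$ has many overlapping terms. The obstruction $\operatorname{Hom}(\mathrm{triv},M)$ found here is then joined by the higher groups $\operatorname{Ext}^i(\mathrm{triv},M)$, which vanish for the same reason.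

\section{Simple modules of the asymptotic ring}\label{sec:modules}

Fix a two-sided cell $\mathbf c$, with $a=a(\mathbf c)$, and let $\mathcal B=\mathcal J_{\mathbf c}\otimes\mathbb C$. It is a unital $\mathbb C$-algebra of at most countable dimension. Degree arguments need matrices, so we first bound the simple modules. The bound is inherited from $H$, which is finite over a commutative subalgebra, by way of a polynomial identity.

\begin{lemma}\label{lem:findim}
Every simple $\mathcal B$-module $E$ is finite-dimensional, and $\mathcal B\to\operatorname{End}_{\mathbb C}(E)$ is surjective.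
\end{lemma}

\begin{proof}
Let $k=2|W_0|$ and let $s_k(y_1,\dots,y_k)=\sum_{\sigma}\operatorname{sgn}(\sigma)\,y_{\sigma(1)}\cdots y_{\sigma(k)}$ be the standard polynomial. The Amitsur--Levitzki theorem says that $s_{2N}$ vanishes on $N\times N$ matrices over a commutative ring. Left multiplication on the free right $\Theta$-module $H$ embeds $H$ in the $|W_0|\times|W_0|$ matrices over $\Theta$, so $s_k$ vanishes on $H$. For $x_1,\dots,x_k\in\mathbf c$ it follows that $s_k$ vanishes on the elements $v^{-a}\varphi_{\mathbf c}(c_{x_i})\in\mathcal J_{\mathbf c}[v^{-1}]$. Setting $v^{-1}=0$ and using \eqref{eq:leading} gives $s_k(t_{x_1},\dots,t_{x_k})=0$, and by multilinearity $s_k$ vanishes on $\mathcal B$.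

Since $\mathcal B$ has countable dimension and $\mathbb C$ is uncountable, Schur's lemma gives $\operatorname{End}_{\mathcal B}(E)=\mathbb C$. Kaplansky's theorem says that a primitive algebra satisfying a polynomial identity is simple and finite-dimensional over its center. It applies to $\mathcal B/\operatorname{Ann}(E)$, whose center embeds in $\operatorname{End}_{\mathcal B}(E)=\mathbb C$. So $\mathcal B/\operatorname{Ann}(E)$ is a matrix algebra over $\mathbb C$ with simple module $E$.
\end{proof}

The inequality of Theorem~\ref{thm:values}(b) counts left cells only if the blocks $t_dE$ are nonzero for all $d$ in one and the same $E$. To find such an $E$ we link all the idempotents $t_d$ in one product $y$, and show by positivity that $y$ acts nontrivially on some simple module.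

\begin{proposition}\label{prop:sees}
There is a simple $\mathcal B$-module $E$ with $t_dE\ne0$ for all $d\in\mathcal D\cap\mathbf c$.
\end{proposition}

\begin{proof}
\emph{Links.} For $d,d'\in\mathcal D\cap\mathbf c$ there is $x\in\mathbf c$ with $x\sim_Ld'$ and $x^{-1}\sim_Ld$. Indeed $d\le_{LR}d'$, so $c_d$ occurs in some $c_uc_{d'}c_{u'}$, and there is $x$ such that $c_x$ occurs in $c_uc_{d'}$ and $c_d$ occurs in $c_xc_{u'}$. Then $x\le_Ld'$ and $d\le_Rx$, so $a(d)\ge a(x)\ge a(d')=a(d)$. By (F3), $x\sim_Ld'$ and $x\sim_Rd$, and the latter means $x^{-1}\sim_Ld^{-1}=d$. By (F2), $t_x=t_dt_xt_{d'}$.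

Let $\mathcal D\cap\mathbf c=\{d_1,\dots,d_r\}$. If $r=1$, then $t_{d_1}=1$ and any $E$ works. Otherwise choose a link $x_i$ for each pair $(d_i,d_{i+1})$ and let $y=t_{x_1}t_{x_2}\cdots t_{x_{r-1}}$. Every $t_{d_i}$ can be inserted into this product without changing it, so $yE\ne0$ implies $t_{d_i}E\ne0$ for all $i$. The Jacobson radical $\operatorname{Jac}(\mathcal B)$ is the set of elements that kill all simple modules, so it suffices to show $y\notin\operatorname{Jac}(\mathcal B)$.

\emph{The element $y$ is nonzero.} Call an element of $\mathcal B$ nonnegative if its coefficients in the basis $\{t_x\}$ are nonnegative reals; products of nonnegative elements are nonnegative. Let $b\ne0$ be nonnegative with $t_db=b$, and let $x\sim_Ld$. By (F2), $t_{x^{-1}}t_x-t_d$ is nonnegative. So $t_{x^{-1}}t_xb$ is $b$ plus a nonnegative element, hence nonzero, and $t_xb\ne0$. Apply this with $x=x_i$, $d=d_{i+1}$ and $b=t_{x_{i+1}}\cdots t_{x_{r-1}}$ for $i=r-2,\dots,1$.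

\emph{The radical is nil} (Amitsur). Let $h\in\operatorname{Jac}(\mathcal B)$. The uncountably many elements $(1-\lambda h)^{-1}$, $\lambda\in\mathbb C$, are linearly dependent in $\mathcal B$, while the rational functions $(1-\lambda T)^{-1}$ are linearly independent. Clearing denominators gives a nonzero polynomial that kills $h$, so $h^k(1+hg(h))=0$ for some $k\ge0$ and some polynomial $g$. Since $1+hg(h)$ is invertible, $h^k=0$.

\emph{The element $y$ is not in the radical.} Let $b\mapsto b^*$ be the conjugate-linear anti-automorphism with $t_x^*=t_{x^{-1}}$, and let $\tau:\mathcal B\to\mathbb C$ be the linear form with $\tau(t_x)=1$ for $x\in\mathcal D$ and $\tau(t_x)=0$ otherwise. By (F1) and (F2), $\tau(t_{x^{-1}}t_{x'})=\delta_{x,x'}$, so $\tau(b^*b)=\sum_x|b_x|^2$ for $b=\sum_xb_xt_x$. Thus $b^*b=0$ implies $b=0$. If $y$ were in the radical, $h=y^*y=h^*$ would satisfy $h^{2^k}=0$ for some $k$. For $k\ge1$ the self-adjoint element $b=h^{2^{k-1}}$ has $b^*b=0$, so $b=0$. Descending on $k$ we reach $y^*y=0$, hence $y=0$, a contradiction.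
\end{proof}

For a simple $\mathcal B$-module $E$ let $E_{\mathbb K}=\mathbb K\otimes_{\mathbb C}E$, an $H_{\mathbb K}$-module through $\varphi_{\mathbf c}$.

\begin{proposition}\label{prop:EK}
Let $E$ be a simple $\mathcal B$-module.
\begin{itemize}
\item[(a)] $E_{\mathbb K}$ is an irreducible $H_{\mathbb K}$-module.
\item[(b)] For $J\subsetneq S$, $(E_{\mathbb K})_J=\bigoplus_{d\in\mathcal D\cap\mathbf c,\ \mathcal R(d)\supseteq J}\mathbb K\otimes t_dE$.
\item[(c)] For $I\subsetneq S$, $\dim F_I(E_{\mathbb K})=\sum_{d\in\mathcal D\cap\mathbf c,\ \mathcal R(d)=I}\dim t_dE$.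
\end{itemize}
\end{proposition}

\begin{proof}
(a) By Lemma~\ref{lem:findim} there are $x_1,\dots,x_k\in\mathbf c$, $k=(\dim E)^2$, such that the $t_{x_i}$ act as a basis of $\operatorname{End}_{\mathbb C}(E)$. By \eqref{eq:leading}, the $k\times k$ matrix that expresses the operators $v^{-a}c_{x_i}$ in this basis has entries in $\mathbb C[v^{-1}]$ and constant term the identity matrix. Its determinant has constant term $1$, so these operators span $\operatorname{End}_{\mathbb K}(E_{\mathbb K})$.

(b) Both sides are the intersections over $s\in J$ of the corresponding spaces for $\{s\}$, so let $J=\{s\}$. Since $T_s=vc_s-1$, the condition $T_s\xi=q\xi$ reads $c_s\xi=(v+v^{-1})\xi$. If $s\in\mathcal R(d)=\mathcal L(d)$, then \eqref{eq:mult} and \eqref{eq:phid} give $\varphi_{\mathbf c}(c_s)t_d=(v+v^{-1})t_d$, so the block of $d$ lies in the eigenspace. Conversely, by \eqref{eq:mult} only $t_z$ with $s\in\mathcal L(z)$ appear in $\varphi_{\mathbf c}(c_s)$. For such $z$ we have $t_z=t_{d'}t_z$ with $d'\sim_Lz^{-1}$, and $\mathcal R(d')=\mathcal R(z^{-1})=\mathcal L(z)\ni s$.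 So $c_sE_{\mathbb K}$ lies in the sum of the blocks with $s\in\mathcal R(d')$, and an eigenvector $\xi=(v+v^{-1})^{-1}c_s\xi$ lies there too.

(c) By (b), $\sum_{I\subsetneq J\subsetneq S}(E_{\mathbb K})_J$ is the sum of the blocks with $\mathcal R(d)\supsetneq I$: such a block is caught by $J=\mathcal R(d)$, which is allowed since $\mathcal R(d)\ne S$.
\end{proof}

\section{The weights avoid the orbit of the trivial module}\label{sec:weights}

Let $\mathbf c\ne\Omega$ and let $E$ be a simple $\mathcal B$-module. Elements of $H$ act on $E_{\mathbb K}$ by operators in $\operatorname{End}_{\mathbb C}(E)[v,v^{-1}]$, so they have a degree in $v$. If an operator has degree at most $\delta$, each eigenvalue $\mu\in\mathbb K$ has $\deg\mu\le\delta$: the coefficient of $T^{k-i}$ in the characteristic polynomial, $k=\dim E$, has degree at most $i\delta$, and if $\deg\mu>\delta$ the term $\mu^k$ would have strictly larger degree than all the others.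

\begin{lemma}\label{lem:degrees}
Let $\chi$ be a weight of $E_{\mathbb K}$ and let $x\in Q$ be dominant.
\begin{itemize}
\item[(a)] $\deg\chi(x)\le0$.
\item[(b)] If $x\ne0$, then $\deg\chi(x)^{-1}\le\ell(x)-1$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Inverting the unitriangular matrix $(p_{y,w})$ gives $\tilde T_w=\sum_{y\le w}p'_{y,w}c_y$ with $p'_{y,w}\in\mathbb Z[v^{-1}]$. Each $\varphi_{\mathbf c}(c_y)$ has degree at most $a$, so every $\tilde T_w$ acts with degree at most $a$, uniformly in $w$. Since $\theta_x^k=\tilde T_{kx}$, we get $k\deg\chi(x)\le a$ for all $k\ge1$.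

(b) The quadratic relation gives $\tilde T_s^{-1}=\tilde T_s-v+v^{-1}=c_s-v$. On a block $t_dE$ with $s\in\mathcal R(d)$ this is the scalar $v^{-1}$. If $s\notin\mathcal R(d)=\mathcal L(d)$, the coefficients $h_{s,d,z}$ in \eqref{eq:phid} are integers by \eqref{eq:mult}. Hence
\[
\tilde T_s^{-1}=-v\,\Pi_s+(\text{terms of degree}\le0),
\]
where $\Pi_s$ is the projection onto the blocks with $s\notin\mathcal R(d)$ along the other blocks. A reduced expression of $x\in W'$ involves every $s\in S$: otherwise $x$ would lie in some $W_J$ with $J\subsetneq S$, which is finite since $\Phi$ is irreducible, whereas a nonzero translation has infinite order. The $\Pi_s$ are commuting idempotents, so the coefficient of $v^{\ell(x)}$ in $\tilde T_x^{-1}$ is $\pm\prod_{s\in S}\Pi_s$. This is the projection onto the blocks with $\mathcal R(d)=\emptyset$, and there are none because $\mathbf c\ne\Omega$. So $\theta_x^{-1}=\tilde T_x^{-1}$ has degree at most $\ell(x)-1$.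
\end{proof}

Part (a) excludes $\chi_e$ and part (b) excludes $\chi_{w_0}$, but the two bounds do not exclude every $\chi_w$. In type $A_4$, with $2\rho^\vee=(4,2,0,-2,-4)$, take $w$ with $-w(2\rho^\vee)=(0,4,-4,2,-2)$. Pairing with the fundamental weights takes partial sums, which are $0,4,0,2$; they are nonnegative and smaller by at least $2$ than the partial sums $4,6,6,4$ of $2\rho^\vee$, so $\chi_w$ satisfies (a) and (b). The remedy is to move the weight inside its orbit with an intertwining element until the bounds apply.

\begin{lemma}\label{lem:intertwine}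
Let $\chi$ be a weight of an $H_{\mathbb K}$-module and let $\alpha\in\Delta$ with $\chi(\alpha)\notin\{1,q,q^{-1}\}$. Then $\chi\circ s_\alpha$ is a weight as well.
\end{lemma}

\begin{proof}
Let $\xi$ be a weight vector for $\chi$, let $s=s_\alpha$, $\kappa=(q-1)/(1-\chi(-\alpha))$ and $\xi'=(T_s-\kappa)\xi$. By \eqref{eq:bernstein},
\[
\theta_x\xi'=\chi(s(x))T_s\xi+\kappa\bigl(\chi(x)-\chi(s(x))\bigr)\xi-\kappa\chi(x)\xi=\chi(s(x))\,\xi' .
\]
If $\xi'=0$, then $\kappa$ is an eigenvalue of $T_s$. But $\kappa=q$ means $\chi(\alpha)=q$, and $\kappa=-1$ means $\chi(\alpha)=q^{-1}$.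
\end{proof}

\begin{proposition}\label{prop:avoid}
Let $\mathbf c\ne\Omega$ and let $E$ be a simple $\mathcal B$-module. No weight $\chi$ of $E_{\mathbb K}$ satisfies $\chi|_Q=\chi_w$ with $w\in W_0$.
\end{proposition}

\begin{proof}
Suppose $\chi|_Q=\chi_w$. Let $B=\{\beta\in\Delta:w\beta<0\}=\{\beta:\ell(ws_\beta)<\ell(w)\}$, let $W_B\subseteq W_0$ be generated by the $s_\beta$ with $\beta\in B$, and let $w_B$ be its longest element. Since $w$ is the longest element of $wW_B$, we have $w=uw_B$ with $u$ minimal in $uW_B$ and $\ell(w)=\ell(u)+\ell(w_B)$.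

\emph{Step 1: reduction to $w=w_B$.} Suppose $u\ne e$ and choose $\alpha\in\Delta$ with $u'=s_\alpha u$ shorter than $u$. Then $u'$ is minimal in $u'W_B$: if $\ell(u's_\beta)<\ell(u')$ with $\beta\in B$, then $\ell(us_\beta)\le\ell(u's_\beta)+1=\ell(u')<\ell(u)$, contrary to the minimality of $u$. So $w'=s_\alpha w=u'w_B$ has length $\ell(w)-1$, and its set $B'$ of right descents contains $B$. Conversely, if $\beta\in B'$, then $\ell(ws_\beta)\le\ell(w's_\beta)+1=\ell(w)-1$, so $\beta\in B$. Thus $B'=B$.

The root $\gamma=-w^{-1}\alpha$ is positive since $\ell(s_\alpha w)<\ell(w)$. It is not simple, for $w\gamma=-\alpha<0$ and $w'\gamma=\alpha>0$ would put it in $B\setminus B'$. So its height $\operatorname{ht}\gamma$ is at least $2$, and since $\langle\beta,2\rho^\vee\rangle=2$ for $\beta\in\Delta$,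
\[
\chi(\alpha)=v^{\langle w^{-1}\alpha,\,2\rho^\vee\rangle}=q^{-\operatorname{ht}\gamma}\notin\{1,q,q^{-1}\}.
\]
By Lemma~\ref{lem:intertwine}, $\chi\circ s_\alpha$ is a weight, and it restricts to $\chi_{w'}$ on $Q$. Repeating, with $B$ unchanged and the length decreasing, we reach a weight that restricts to $\chi_{w_B}$.

\emph{Step 2: $w=w_B$.} Let $2\rho_B^\vee$ be the sum of the positive coroots in the span of $\{\beta^\vee:\beta\in B\}$. The element $w_B$ sends these coroots to negative ones and permutes the other positive coroots, so $w_B(2\rho^\vee)=2\rho^\vee-4\rho^\vee_B$. If $B\ne\Delta$, choose $\beta\in\Delta\setminus B$ and $k>0$ with $x=k\varpi_\beta\in Q$, where $\varpi_\beta$ is the fundamental weight. Then $\langle x,\rho_B^\vee\rangle=0$ and $\deg\chi(x)=k\langle\varpi_\beta,2\rho^\vee\rangle>0$, contrary to Lemma~\ref{lem:degrees}(a). If $B=\Delta$, then $w(2\rho^\vee)=-2\rho^\vee$ and $\chi(x)^{-1}=v^{\ell(x)}$ for any nonzero dominant $x\in Q$, contrary to Lemma~\ref{lem:degrees}(b).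
\end{proof}

\section{A complex that computes $F_I$}\label{sec:complex}

Fix $I\subsetneq S$ and let $r=|S\setminus I|-1\ge0$. The number $f_I$ is the alternating sum of the dimensions of the $M(\chi)_J$. To identify it with $\dim F_I(M(\chi))$ we arrange the $M_J$ in a complex with $H_0=F_I$ and show that the higher homology vanishes. Fix a total order on $S$ and put $\varepsilon(s,J)=(-1)^{\#\{t\in J\setminus I:\,t<s\}}$ for $I\subseteq J$, $s\notin J$. We write $J\cup s$ for $J\cup\{s\}$. For distinct $s,t\notin J$,
\begin{equation}\label{eq:signs}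
\varepsilon(s,J)\,\varepsilon(t,J\cup s)=-\varepsilon(t,J)\,\varepsilon(s,J\cup t),
\end{equation}
because exactly one of $s<t$, $t<s$ holds. For an $H'_{\mathbb K}$-module $M$ let
\[
\mathcal K_k(M)=\bigoplus_{J\supseteq I,\ |J\setminus I|=k}M_J\qquad(0\le k\le r),
\]
so that exactly the sets $I\subseteq J\subsetneq S$ appear, and let the differential $\mathcal K_{k+1}\to\mathcal K_k$ have components $\varepsilon(s,J)$ times the inclusion $M_{J\cup s}\subseteq M_J$. Its square is zero by \eqref{eq:signs}, and $H_0(\mathcal K(M))=F_I(M)$, since each $M_J$ with $J\supsetneq I$ lies in some $M_{I\cup s}$. For $r=1$ the complex is $M_{I\cup s}\oplus M_{I\cup t}\to M_I$, with kernel $\operatorname{Hom}(\mathrm{triv},M)$ as in Section~\ref{ss:rank2}. In general, $M_J=\operatorname{Hom}(H'_{\mathbb K}e_J,M)$ suggests that $\mathcal K(M)$ comes from a complex of projective modules that begins a resolution of $\mathrm{triv}$.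

\begin{proposition}\label{prop:ext}
$H_k(\mathcal K(M))\cong\operatorname{Ext}^{r-k}_{H'_{\mathbb K}}(\mathrm{triv},M)$ for $1\le k\le r$.
\end{proposition}

\begin{proof}
\emph{The complex $\mathcal P^\bullet$.} Let $\mathcal P^k=\bigoplus_{J\supseteq I,\,|J\setminus I|=k}H'_{\mathbb K}e_J$ for $0\le k\le r$, and let $\mathcal P^{r+1}=\mathrm{triv}$, thought of as the summand for $J=S$. Define $\partial:\mathcal P^k\to\mathcal P^{k+1}$ by its components from $J$ to $J\cup s$: $\varepsilon(s,J)$ times right multiplication by $e_{J\cup s}$ if $J\cup s\ne S$, and $\varepsilon(s,J)$ times the map $h\mapsto h\cdot1\in\mathrm{triv}$ if $J\cup s=S$.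

Every $w\in W'$ is uniquely $w=w'u$ with $u\in W_J$, $\mathcal R(w')\cap J=\emptyset$ and $\ell(w)=\ell(w')+\ell(u)$; here $w'=\min(wW_J)$ is the shortest element of the coset. Since $T_ue_J=q^{\ell(u)}e_J$, the module $H'_{\mathbb K}e_J$ has the basis
\[
[w,J]=q^{-\ell(w)}T_we_J\qquad(w\in W',\ \mathcal R(w)\cap J=\emptyset),
\]
and $[w,J]\,e_{J'}=q^{-\ell(w)}T_we_{J'}=[\min(wW_{J'}),J']$ for $J\subseteq J'\subsetneq S$. Put $[e,S]=1\in\mathrm{triv}$; each $[w,J]$ acts on $\mathrm{triv}$ by $1$, and $\min(wW_S)=e$. So in all degrees
\[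
\partial[w,J]=\sum_{s\in S\setminus J}\varepsilon(s,J)\,[\min(wW_{J\cup s}),J\cup s],
\]
and $\partial^2=0$ by \eqref{eq:signs}, since taking minima in two steps gives $\min(wW_{J\cup\{s,t\}})$ in either order.

\emph{Exactness in degrees $k\ge1$.} The span $\mathcal F_j$ of the $[w,J]$ with $\ell(w)\le j$ is a subcomplex, since $\min(wW_{J\cup s})$ is either $w$, when $s\notin\mathcal R(w)$, or shorter. So $\mathcal F_j/\mathcal F_{j-1}$ is a direct sum over the $w\in W'$ of length $j$ with $\mathcal R(w)\cap I=\emptyset$. The summand of $w$ has basis $[w,J]$ with $J=I\cup Y$, $Y\subseteq U_w=S\setminus(I\cup\mathcal R(w))$, and differential $[w,J]\mapsto\sum_{s\in U_w\setminus J}\varepsilon(s,J)[w,J\cup s]$. This includes the term $J=S$ correctly: it occurs exactly when $\mathcal R(w)=\emptyset$, that is, for $w=e$. If $U_w=\emptyset$, the summand is concentrated in degree $0$. If $U_w\ne\emptyset$, let $s_*$ be its smallest element, and let $\eta[w,J]=[w,J\setminus s_*]$ if $s_*\in J$ and $\eta[w,J]=0$ otherwise. For $J\not\ni s_*$ we have $\varepsilon(s_*,J)=1$ and $\varepsilon(s,J\cup s_*)=-\varepsilon(s,J)$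 for the other $s\in U_w\setminus J$. This gives $\eta\partial[w,J]=[w,J]$ with $\partial\eta[w,J]=0$, and $(\partial\eta+\eta\partial)[w,J\cup s_*]=[w,J\cup s_*]$. So the summand is acyclic. By induction on $j$ and the long exact sequence, $H^k(\mathcal F_j)=0$ for $k\ge1$, and the same holds for $\mathcal P^\bullet=\bigcup_j\mathcal F_j$.

\emph{Conclusion.} The modules $P_i=\mathcal P^{r-i}$ ($0\le i\le r$) are projective, and $P_r\to\dots\to P_0\to\mathrm{triv}\to0$ is exact at $\mathrm{triv},P_0,\dots,P_{r-1}$. It extends to a projective resolution, so $\operatorname{Ext}^i(\mathrm{triv},M)$ is the cohomology of $\operatorname{Hom}(P_\bullet,M)$ at $P_i$ for $i\le r-1$. The map $f\mapsto f(e_J)$ identifies $\operatorname{Hom}(H'_{\mathbb K}e_J,M)$ with $M_J$, and composition with right multiplication by $e_{J\cup s}$ becomes the inclusion $M_{J\cup s}\subseteq M_J$, because $f(e_Je_{J\cup s})=f(e_{J\cup s})$. So $\operatorname{Hom}(\mathcal P^k,M)=\mathcal K_k(M)$ compatibly with the differentials. Take $i=r-k$.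
\end{proof}

\begin{proposition}\label{prop:FI}
If $\chi|_Q\notin\{\chi_w:w\in W_0\}$ and $\emptyset\ne I\subsetneq S$, then $\dim F_I(M(\chi))=f_I$.
\end{proposition}

\begin{proof}
The $W_0$-orbits of $\chi|_Q$ and $\chi_e$ are disjoint finite subsets of the torus $\operatorname{Hom}(Q,\mathbb K^\times)$. Take a function in $\mathbb K[Q]$ equal to $1$ on the first orbit and $0$ on the second, and average it over $W_0$. This gives $z\in\mathbb K[Q]^{W_0}\subseteq H'_{\mathbb K}$, central in $H_{\mathbb K}$. It acts on $\mathrm{triv}$ by $0$ and on $M(\chi)$ by $1$, since $z(h\otimes1)=hz\otimes1$. Let $P_\bullet$ be a projective resolution of $\mathrm{triv}$ over $H'_{\mathbb K}$. Multiplication by $z$ on $P_\bullet$ lifts the zero map, so it is homotopic to zero; on $\operatorname{Hom}(P_\bullet,M(\chi))$ it induces $f\mapsto f\circ z=zf=f$. Hence all groups $\operatorname{Ext}^i(\mathrm{triv},M(\chi))$ vanish. By Proposition~\ref{prop:ext}, $\mathcal K(M(\chi))$ has homology only in degree $0$, so $\dim F_I(M(\chi))$ is its Euler characteristic, which is $f_I$ by Lemma~\ref{lem:rank}.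
\end{proof}

\section{Proofs of Theorems~\ref{thm:main} and~\ref{thm:values}}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:values}(b)]
The module $E_{\mathbb K}$ is finite-dimensional over the algebraically closed field $\mathbb K$, so the commuting invertible operators $\theta_x$ have a common eigenvector $\xi$, of weight $\chi$ say. The map $M(\chi)\to E_{\mathbb K}$, $h\otimes1\mapsto h\xi$, is surjective by Proposition~\ref{prop:EK}(a). By Proposition~\ref{prop:avoid}, $\chi|_Q$ is not of the form $\chi_w$. Now Proposition~\ref{prop:EK}(c), \eqref{eq:onto} and Proposition~\ref{prop:FI} give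
\[
\sum_{d\in\mathcal D\cap\mathbf c,\ \mathcal R(d)=I}\dim t_dE=\dim F_I(E_{\mathbb K})\le\dim F_I(M(\chi))=f_I.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:values}(a)]
Let $\mathbf c\ne\Omega$ and $\emptyset\ne I\subsetneq S$; the other cases were settled at the end of Section~\ref{sec:reduction}. Take $E$ as in Proposition~\ref{prop:sees}. Then every term of the sum in part (b) is at least $1$, and \eqref{eq:count} gives $n(\mathbf c,I)\le f_I$. Apply this to $\mathbf c_0\ne\Omega$. Each of its $|W_0|$ left cells has a descent set that is nonempty and proper, so by Proposition~\ref{prop:chambers}(b)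
\[
|W_0|=\sum_{\emptyset\ne I\subsetneq S}n(\mathbf c_0,I)\le\sum_{\emptyset\ne I\subsetneq S}f_I=|W_0| .
\]
Hence $n(\mathbf c_0,I)=f_I$ for every $I$; this is the only place in the general proof where the number of left cells of $\mathbf c_0$ is used. So $n(\mathbf c,I)\le f_I=n(\mathbf c_0,I)$. The remaining assertions of (a) are Proposition~\ref{prop:chambers}(b).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:values}(c)]
We use the standard formula $c_{w_I}=v^{-\ell(w_I)}\sum_{u\in W_I}T_u$ for the longest element of a finite parabolic subgroup. If $\mathcal R(w)\supseteq I$, then $c_wT_s=qc_w$ for $s\in I$ by the mirror image of \eqref{eq:mult}. So $h_{w,w_I,w}=v^{-\ell(w_I)}\sum_{u\in W_I}v^{2\ell(u)}$, which has degree $\ell(w_I)$, and $a(w)\ge\ell(w_I)$. This is the first claim.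

Call $I$ \emph{special} if $I=S\setminus\{s\}$ and $|W_I|=|W_0|$; the set $S_0$ is special. For special $I$, Proposition~\ref{prop:chambers}(a) gives $\bar W_I=W_0$. The length $\ell(w_I)$ is the number of positive roots of $\Psi_I$, which is the number of reflections in $\bar W_I=W_0$, namely $\nu$. By the first claim $n(\mathbf c,I)=0$ for $\mathbf c\ne\mathbf c_0$, while $n(\mathbf c_0,I)=f_I=|W_0|/|W_I|=1$. For $\mathbf c\ne\mathbf c_0,\Omega$, sum Theorem~\ref{thm:main} over the nonspecial sets $\emptyset\ne I\subsetneq S$: the left side is the number of left cells of $\mathbf c$, and the right side is $|W_0|$ minus the number of special sets. Finally $n(\mathbf c,S_0)=0<1=n(\mathbf c_0,S_0)$ for every $\mathbf c\ne\mathbf c_0$, which gives the last assertion.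
\end{proof}

\begin{example}
For $\mathcal G=PGL_3$ all three two-element subsets of $S$ are special, so a cell $\mathbf c\ne\mathbf c_0,\Omega$ has at most $6-3=3$ left cells. The bound is attained. The group $\Omega$ of order $3$ rotates the triangle $\mathfrak A$, and $T_\omega c_sT_\omega^{-1}=c_{\omega s\omega^{-1}}$, so $s_0,s_1,s_2$ lie in one two-sided cell. They lie in three different left cells since their descent sets differ, and the cell is not $\mathbf c_0$ since $a(s_1)\le\delta(s_1)=1<3$.
\end{example}

\begin{thebibliography}{9}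

\bibitem{Cells}
Lusztig, \emph{Cells in affine Weyl groups}, I--IV.

\bibitem{Graded}
Lusztig, \emph{Affine Hecke algebras and their graded version}.

\bibitem{Unequal}
Lusztig, \emph{Hecke algebras with unequal parameters}, Ch.~13--18.

\bibitem{RAHA}
\emph{Representations of Affine Hecke Algebras, I},
\texttt{https://archive.mpim-bonn.mpg.de/3139/1/preprint\_1993\_68.pdf}.

\end{thebibliography}
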